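
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Malcev coherence of direct products of\\ virtually free and virtually nilpotent groups}


\begin{abstract}
A group is Malcev coherent if each of its finitely generated subsemigroups has a finite Malcev presentation, that is, a finite presentation relative to the class of group-embeddable semigroups. We prove that every direct product of a virtually free group and a virtually nilpotent group is Malcev coherent. The main step concerns a finitely generated subsemigroup $S$ of such a product and its image $T$ in a virtually free quotient by a nilpotent normal subgroup: the kernel of the map between the universal groups of $S$ and $T$ is again nilpotent. Nilpotency is carried to this kernel by Malcev's positive words. We also describe the kernel exactly. In the other direction, if $F$ contains a nonabelian free group and $N$ contains a free subsemigroup of rank $2$, then $F\times N$ is not Malcev coherent. Hence,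 if $F$ is virtually free and contains a nonabelian free group, then among second factors whose finitely generated subgroups are elementary amenable or linear, local virtual nilpotency is exactly the right condition.
\end{abstract}

\section{The question and the results}

Let $S$ be a semigroup that embeds into a group, generated by a set $A$, so that $S$ is a quotient of the free semigroup $A^+$. An ordinary presentation of $S$ must list enough relations to deduce all others by substitution alone. If it is known in advance that $S$ lies in a group, then one may also use cancellation and all further consequences of group-embeddability. Malcev presentations make this precise. For $R\subseteq A^+\times A^+$ let $R^M$ be the smallest congruence on $A^+$ that contains $R$ and has a group-embeddable quotient. It is the intersection of all congruences $\sigma\supseteq R$ with $A^+/\sigma$ group-embeddable; the quotient by this intersection embeds in the direct product of the groups concerned, so $R^M$ exists. The pair $\langle A\mid R\rangle$ is a \emph{Malcev presentation} of $S$ if $S\cong A^+/R^M$ via the natural map, and it is \emph{finite} if $A$ and $R$ are finite.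 A group-embeddable semigroup, in particular a group, is \emph{Malcev coherent} if each of its finitely generated subsemigroups has a finite Malcev presentation.

The following problem is posed in \cite{problem}: \emph{is every direct product of a \textup{[}virtually\textup{]} free group and a \textup{[}virtually\textup{]} nilpotent group Malcev coherent?} Each bracketed word may be included or omitted, so there are four versions. All four have a positive answer, since the version with both words included contains the others.

\begin{theorem}\label{thm:main}
If $F$ is a virtually free group and $N$ is a virtually nilpotent group, then $F\times N$ is Malcev coherent.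
\end{theorem}

Neither factor is assumed to be finitely generated.

\subsection*{What has to be controlled}

Write $\mathrm{gp}\langle A\mid R\rangle$ for the group with the given generators and relations. The \emph{universal group} of $S=A^+/\sigma$ is
\[
U(S)=\mathrm{gp}\langle A\mid u=v\ \text{ for all }(u,v)\in\sigma\rangle .
\]
Every homomorphism from $S$ to a group extends uniquely to $U(S)$. In particular $U(S)$ does not depend on $A$. An embedding of $S$ into a group factors through $S\to U(S)$, so $S$ embeds in $U(S)$, and we regard $S$ as a subset of $U(S)$. Lemma~\ref{lem:universal} below says that a finitely generated $S$ has a finite Malcev presentation if and only if $U(S)$ is finitely presented. If $S$ is a group then $U(S)=S$, so a Malcev coherent group is coherent: its finitely generated subgroups are finitely presented.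

For subgroups of $\Gamma=F\times N$ there is no difficulty. A finitely generated subgroup $G$ projects to a finitely generated, hence finitely presented, subgroup of $F$. The kernel of this projection embeds in the projection of $G$ to $N$, which is a finitely generated virtually nilpotent group and so has only finitely presented subgroups. Thus $G$ is finitely presented. For a subsemigroup $S\subseteq\Gamma$ the group in question is $U(S)$, and $U(S)$ need not be a subgroup of $\Gamma$. Already in the free group on $x,y$ the semigroup generated by $x,\ xy,\ xy^2$ is free of rank $3$, since each generator begins with its only $x$. So its universal group is free of rank $3$, while the group it generates is free of rank $2$.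

We have no direct hold on the kernel of $U(S)\to\Gamma$, so we look at a different one. Suppose for simplicity that $N$ is nilpotent, and let $T$ be the image of $S$ in $\Gamma/(1\times N)\cong F$. The group $U(T)$ is finitely presented, because $T$ lies in a virtually free group. The question becomes whether the kernel of $U(S)\to U(T)$ is still nilpotent, although a priori nothing places it inside $\Gamma$. It is. The reason is that nilpotency can be expressed by equations between \emph{positive} words. Such equations are inherited by $S$, and what holds in $S$ holds in $U(S)$.

\subsection*{Statements}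

We write $[a,b]=aba^{-1}b^{-1}$. For $M\trianglelefteq H$ put $[M,{}_0H]=M$ and $[M,{}_{i+1}H]=[[M,{}_iH],H]$. Let $Z_i(H)$ be the upper central series of $H$. Since $M\le Z_{i+1}(H)$ if and only if $[M,H]\le Z_i(H)$, we have $M\le Z_c(H)$ if and only if $[M,{}_cH]=1$. Theorem~\ref{thm:main} is a special case of the following reduction.

\begin{theorem}\label{thm:general}
Let $\Gamma$ be a group, $\Gamma_0\trianglelefteq\Gamma$ of finite index, and $M\trianglelefteq\Gamma$ with $M\le\Gamma_0$ and $[M,{}_c\Gamma_0]=1$ for some $c$. Let $S$ be a finitely generated subsemigroup of $\Gamma$ and $T$ its image in $\Gamma/M$. If $T$ has a finite Malcev presentation, then so does $S$. Hence if $\Gamma/M$ is Malcev coherent, so is $\Gamma$.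
\end{theorem}

\begin{theorem}\label{thm:structure}
In the situation of Theorem~\textup{\ref{thm:general}}, the kernel $K$ of $U(S)\to U(T)$ is the set of all $xy^{-1}\in U(S)$ with $x,y\in S$ and $xy^{-1}\in M$ in $\Gamma$. The natural map $U(S)\to U(T)\times\Gamma$ is injective, so $K$ embeds in $M$. If $M$ is finitely generated, then $S$ has a finite Malcev presentation if and only if $T$ does, and $\Gamma$ is Malcev coherent if and only if $\Gamma/M$ is.
\end{theorem}

\begin{theorem}\label{thm:class}
Let $F$ be a virtually free group containing a nonabelian free subgroup. Let $N$ be a group each of whose finitely generated subgroups is elementary amenable \textup{(}for example solvable\textup{)} or linear over a field. Then $F\times N$ is Malcev coherent if and only if every finitely generated subgroup of $N$ is virtually nilpotent. More precisely, if $N$ is any group containing a free subsemigroup of rank $2$, then $F\times N$ is not Malcev coherent.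
\end{theorem}

Section~\ref{sec:universal} treats universal groups and the virtually free case. Section~\ref{sec:central} works out the case of a central $M$, where the main idea is already visible. Section~\ref{sec:nilpotent} proves Theorems~\ref{thm:general} and~\ref{thm:main}, Section~\ref{sec:structure} proves Theorem~\ref{thm:structure}, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:class}.

We use the following standard facts about finitely generated (f.g.) and finitely presented (f.p.) groups.
\begin{enumerate}
\item[(a)] If $A$ is finite and $\mathrm{gp}\langle A\mid R\rangle$ is f.p., then it equals $\mathrm{gp}\langle A\mid R'\rangle$ for some finite $R'\subseteq R$.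
\item[(b)] If $G$ is f.g. and $G/K$ is f.p., then $K$ is the normal closure in $G$ of a finite set.
\item[(c)] An extension of a f.p. group by a f.p. group is f.p. Hence polycyclic groups are f.p.
\item[(d)] Subgroups of finite index in f.g. groups are f.g. Subgroups of f.g. nilpotent groups are f.g.
\end{enumerate}
For a semigroup $S$ inside a group, $S^1=S\cup\{1\}$.

\section{Universal groups}\label{sec:universal}

\begin{lemma}\label{lem:universal}
Let $A$ be finite and let $S=A^+/\sigma$ be group-embeddable. There is a finite $R$ such that $\langle A\mid R\rangle$ is a Malcev presentation of $S$ if and only if $U(S)$ is finitely presented. In particular, this property does not depend on the choice of the finite generating set $A$.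
\end{lemma}

\begin{proof}
First we show that for every $R\subseteq A^+\times A^+$,
\begin{equation}\label{eq:RM}
R^M=\{(u,v)\in A^+\times A^+: u=v \text{ in } \mathrm{gp}\langle A\mid R\rangle\}.
\end{equation}
The right-hand side $\rho$ is a congruence containing $R$, and its quotient embeds in $\mathrm{gp}\langle A\mid R\rangle$; so $R^M\subseteq\rho$. Conversely, embed $A^+/R^M$ in a group $H$. The resulting map $A\to H$ respects the relations in $R$, so it extends to $\mathrm{gp}\langle A\mid R\rangle\to H$. Hence $(u,v)\in\rho$ implies $u=v$ in $H$, that is, $(u,v)\in R^M$.

Since $A^+/\sigma$ is group-embeddable, $\sigma^M=\sigma$. If $U(S)=\mathrm{gp}\langle A\mid\sigma\rangle$ is f.p., then by (a) it equals $\mathrm{gp}\langle A\mid R\rangle$ for a finite $R\subseteq\sigma$, and \eqref{eq:RM} gives $R^M=\sigma^M=\sigma$. Conversely, let $R$ be finite with $R^M=\sigma$. By \eqref{eq:RM} all relations in $\sigma$ hold in $\mathrm{gp}\langle A\mid R\rangle$, and $R\subseteq\sigma$; so $U(S)=\mathrm{gp}\langle A\mid R\rangle$ is f.p.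
\end{proof}

The next lemma is due to Cain, Robertson and Ru\v{s}kuc \cite{CRR}; we include a short proof. It needs some language theory. A \emph{context-free grammar} has finitely many terminal letters, finitely many nonterminals including a start symbol $\Sigma$, and finitely many productions $X\to\gamma$, with $X$ a nonterminal and $\gamma$ a word in terminals and nonterminals. Its language is the set of terminal words obtained from $\Sigma$ by repeatedly replacing a nonterminal $X$ by $\gamma$ for some production $X\to\gamma$; such languages are called context-free. The intersection of a context-free language with a regular one is context-free. If a f.g. virtually free group is generated, as a group, by a finite set $A$, and $A^{-1}$ is a set of formal inverses disjoint from $A$, then the words over $A\cup A^{-1}$ that represent $1$ form a context-free language \cite{MS}.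

\begin{lemma}[\cite{CRR}]\label{lem:vfree}
If $T$ is a finitely generated subsemigroup of a virtually free group, then $U(T)$ is finitely presented. Hence virtually free groups are Malcev coherent.
\end{lemma}

\begin{proof}
Let the finite set $A$ generate $T$. The group generated by $T$ is f.g. and virtually free, so the set $W\subseteq(A\cup A^{-1})^*$ of words equal to $1$ in it is context-free. Therefore
\[
L=W\cap A^+(A^{-1})^+=\{uv^{-1}:u,v\in A^+,\ u=v\text{ in }T\}
\]
is context-free, and $U(T)=\mathrm{gp}\langle A\mid w=1\ (w\in L)\rangle$. Finitely many productions generate $L$; we turn them into finitely many relations that imply all $w=1$.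

Take a grammar for $L$ with start symbol $\Sigma$. Since $L\neq\emptyset$, we may keep only those nonterminals and productions that are used in derivations of words of $L$. For a nonterminal $X$ let $L_X$ be the set of terminal words derivable from $X$. Then $L_\Sigma=L$, every $L_X$ is nonempty, and every $X$ occurs in some $\alpha X\beta$ derivable from $\Sigma$ with $\alpha,\beta$ terminal words. Fix $w_X\in L_X$ for each $X$. For a production $X\to\gamma$ let $\hat\gamma$ be $\gamma$ with each nonterminal $Y$ replaced by $w_Y$. We claim that
\[
U(T)=\mathrm{gp}\langle A\mid w_\Sigma=1,\ \ w_X=\hat\gamma\ \text{ for all productions } X\to\gamma\rangle .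
\]

These relations hold in $U(T)$. Indeed $w_\Sigma\in L$. For a production $X\to\gamma$ choose $\alpha,\beta$ as above. Since $w_X,\hat\gamma\in L_X$, both $\alpha w_X\beta$ and $\alpha\hat\gamma\beta$ lie in $L$ and are trivial in $U(T)$; so $w_X=\hat\gamma$ there.

Conversely, the finitely many relations imply $w=w_X$ for all $w\in L_X$. We use induction on the height of a derivation tree of $w$. If the tree begins with $X\to\gamma$, then $w$ arises from $\gamma$ by replacing each occurrence of a nonterminal $Y$ by a word of $L_Y$ with a lower tree. By induction this word equals $w_Y$, so $w=\hat\gamma=w_X$. For $X=\Sigma$ we get $w=w_\Sigma=1$ for all $w\in L$.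

The last statement follows from Lemma~\ref{lem:universal}.
\end{proof}

\section{The central case}\label{sec:central}

Here is the main idea in the simplest situation. Let $M$ be \emph{central} in $\Gamma$ (for instance $\Gamma=F\times N$ with $N$ abelian and $M=1\times N$), let $S\subseteq\Gamma$ be f.g. with image $T$ in $\Gamma/M$, and let $U(T)$ be f.p. The kernel $K$ of $U(S)\to U(T)$ is the normal closure of the elements $xy^{-1}$, where $x,y\in S$ have the same image in $T$. For such $x,y$ the element $d=xy^{-1}$ of $\Gamma$ lies in $M$ and is central, so for every $z\in S^1$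
\[
xzy=d\,yzy=yz\,d\,y=yzx .
\]
This is an equation between elements of $S$. Hence it holds in $U(S)$, and there we may rewrite it as
\[
(y^{-1}x)\,z=z\,(xy^{-1})\qquad(z\in S^1).
\]
Taking $z=1$ gives $y^{-1}x=xy^{-1}$, and then $xy^{-1}$ commutes with every $z\in S$. As $S$ generates $U(S)$, the element $xy^{-1}$ is central \emph{in $U(S)$}. So $K$ is central. By (b) it is the normal closure of a finite set, hence it is a f.g. abelian group, and by (c) the extension $U(S)$ of $K$ by $U(T)$ is f.p.

\begin{example}
Let $F$ be free on $x,y$ and let $S\subseteq F\times\mathbb Z$ be generated by $a=(x,0)$, $b=(x,1)$, $c=(y,0)$. Two words in $a,b,c$ are equal in $S$ if and only if they contain the same number of $b$'s and become equal when each $b$ is replaced by $a$.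

As an ordinary semigroup, $S$ needs infinitely many relations on these generators. The words representing the element $ac^nb$ are exactly $ac^nb$ and $bc^na$. A proper subword of either contains at most one letter from $\{a,b\}$, so it is the only word for its element. Thus a relation applicable to $ac^nb$ that changes it must be $ac^nb=bc^na$ itself, and this relation is needed for each $n\ge0$.

By contrast, $\langle a,b,c\mid ab=ba,\ acb=bca\rangle$ is a Malcev presentation of $S$. Indeed, put $d=ba^{-1}$ in the group with these relations. The first relation says that $d$ commutes with $a$. Then $b=da=ad$, and the second relation reads $acda=daca$, so $acd=dac=adc$ and $cd=dc$. The group is therefore the direct product of the free group on $a,c$ and the infinite cyclic group on $d$, with $b=ad$. In it two words in $a,b,c$ are equal exactly when they are equal in $S$, and \eqref{eq:RM} applies.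
\end{example}

Two things change in general. First, if $c>1$ in Theorem~\ref{thm:general}, then $xzy$ and $yzx$ may differ in $\Gamma$, but only by a commutator, which lies deeper in the series $[M,{}_i\Gamma_0]$; so we iterate. Second, if $\Gamma_0\ne\Gamma$, the argument works only for $x,y,z$ in $S_0=S\cap\Gamma_0$. So we must know that such $x,y$ suffice to describe $K$ and that such $z$ generate a subgroup of finite index in $U(S)$.

\section{Nilpotent kernels}\label{sec:nilpotent}

\subsection{Set-up}

Throughout Sections~\ref{sec:nilpotent} and~\ref{sec:structure}, let $\Gamma,\Gamma_0,M,c,S,T$ be as in Theorem~\ref{thm:general}, with $S$ generated by a finite set $A$. Let $G=U(S)$. The inclusion $S\subseteq\Gamma$ extends to a homomorphism $G\to\Gamma$, not injective in general. Put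
\[
P=\{(x,y)\in S\times S:\ xy^{-1}\in M\text{ in }\Gamma\},\qquad E=\{xy^{-1}\in G:(x,y)\in P\}.
\]
Thus $(x,y)\in P$ if and only if $x,y$ have the same image in $T$. In particular $P$ is closed under componentwise multiplication, is symmetric, and contains the diagonal. Since $U(S)$ and $U(T)$ are presented on $A$ by all positive relations of $S$ and of $T$, the map $G\to U(T)$ is onto and its kernel $K$ is the normal closure of $E$ in $G$.

The image of $S$ in $\Gamma/\Gamma_0$ is a subsemigroup of a finite group, hence a subgroup, and it equals the image of $G$. So $S_0=S\cap\Gamma_0$ is not empty. Let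
\[
G_1=\ker(G\to\Gamma\to\Gamma/\Gamma_0),
\]
a normal subgroup of finite index in $G$. Then $S\cap G_1=S_0$. Moreover $K\le G_1$, because $E$ maps into $M\le\Gamma_0$.

\begin{lemma}\label{lem:S0}
The group $G_1$ is generated by $S_0$.
\end{lemma}

\begin{proof}
Let $D\le G_1$ be the subgroup generated by $S_0$. If $s,t\in S$ are congruent modulo $\Gamma_0$, choose $r\in S$ with $sr\in\Gamma_0$; this is possible because the image of $S$ in $\Gamma/\Gamma_0$ is a group. Then $tr\in\Gamma_0$ and $st^{-1}=(sr)(tr)^{-1}\in D$.

The set $DS$ is closed under right multiplication by $S$. It is also closed under right multiplication by inverses of elements of $S$: given $d\in D$ and $s,t\in S$, choose $s'\in S$ with $s't\equiv s$ modulo $\Gamma_0$; by the first paragraph $s\in Ds't$, so $dst^{-1}\in Ds'$. As $S$ generates $G$, we get $DS=G$. Finally, if $ds\in G_1$ with $d\in D$, $s\in S$, then $s\in S\cap G_1=S_0$, so $ds\in D$.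
\end{proof}

\begin{lemma}\label{lem:rep}
Every $e\in E$ can be written as $e=xy^{-1}$ with $(x,y)\in P$ and $x,y\in S_0$.
\end{lemma}

\begin{proof}
Let $e=x'y'^{-1}$ with $(x',y')\in P$. As $M\le\Gamma_0$, the elements $x',y'$ agree modulo $\Gamma_0$. Choose $s\in S$ with $x's\in\Gamma_0$. Then $y's\in\Gamma_0$, $(x's,y's)\in P$ and $e=(x's)(y's)^{-1}$.
\end{proof}

\subsection{Malcev's words}

Given $x,y\in S_0$ and $z_0,z_1,\dots\in S_0^1$, define
\[
x_0=x,\quad y_0=y,\qquad x_{i+1}=x_iz_iy_i,\quad y_{i+1}=y_iz_ix_i .
\]
For example $x_1=xz_0y$, $y_1=yz_0x$ and $x_2=xz_0y\,z_1\,yz_0x$, $y_2=yz_0x\,z_1\,xz_0y$. All $x_i,y_i$ lie in $S_0$. The proof below goes down in $\Gamma$, from $M$ to the trivial group, until it reaches an equation in $S$; then it carries this equation to $G$ and climbs up the upper central series of $G_1$.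

\begin{proposition}\label{prop:central}
$K\le Z_c(G_1)$.
\end{proposition}

\begin{proof}
Let $(x,y)\in P$ with $x,y\in S_0$.

\emph{In $\Gamma$.} Put $d_i=x_iy_i^{-1}$, so that $d_0\in M$. Substituting $x_i=d_iy_i$ we get
\[
d_{i+1}=x_iz_iy_i\,(y_iz_ix_i)^{-1}=d_iy_iz_iy_i\;y_i^{-1}d_i^{-1}z_i^{-1}y_i^{-1}=[d_i,\,y_iz_i],
\]
and $y_iz_i\in\Gamma_0$. Hence $d_i\in[M,{}_i\Gamma_0]$ and $d_c=1$. So $x_c=y_c$ in $S$, and therefore in $G$, for all choices of $z_0,\dots,z_{c-1}\in S_0^1$.

\emph{In $G$.} We claim, for $0\le j\le c$, that $x_{c-j}y_{c-j}^{-1}\in Z_j(G_1)$ for all choices of $z_0,\dots,z_{c-j-1}\in S_0^1$. The case $j=0$ was just shown. Suppose the claim holds for some $j<c$. Fix $z_0,\dots,z_{c-j-2}$ and put $p=x_{c-j-1}$, $q=y_{c-j-1}$. With $z$ in the role of $z_{c-j-1}$, the claim for $j$ says that for every $z\in S_0^1$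
\[
pzq\equiv qzp,\quad\text{that is,}\quad (q^{-1}p)\,z\equiv z\,(pq^{-1})\pmod{Z_j(G_1)} .
\]
Taking $z=1$ gives $q^{-1}p\equiv pq^{-1}$. So $pq^{-1}$ commutes modulo $Z_j(G_1)$ with every $z\in S_0$. Since $S_0$ generates $G_1$ by Lemma~\ref{lem:S0}, we get $pq^{-1}\in Z_{j+1}(G_1)$, which is the claim for $j+1$.

For $j=c$ the claim gives $xy^{-1}\in Z_c(G_1)$, and by Lemma~\ref{lem:rep} $E\subseteq Z_c(G_1)$. The subgroup $Z_c(G_1)$ is characteristic in $G_1\trianglelefteq G$, hence normal in $G$. So it contains the normal closure $K$ of $E$.
\end{proof}

\subsection{Proofs of Theorems~\ref{thm:general} and~\ref{thm:main}}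

Put $K_i=[K,{}_iG_1]$. Since $K$ and $G_1$ are normal in $G$, each $K_i$ is normal in $G$. Also $K_{i+1}\le K_i$, and $K_i/K_{i+1}$ is central in $G_1/K_{i+1}$. By Proposition~\ref{prop:central}, $K_c=1$. The next lemma is used here and again in Section~\ref{sec:structure}.

\begin{lemma}\label{lem:bimult}
For $i\ge1$ the map $(k,g)\mapsto[k,g]K_{i+1}$ from $K_{i-1}\times G_1$ to $K_i/K_{i+1}$ is multiplicative in each variable, and it depends on $k$ only modulo $K_i$. Its values generate $K_i/K_{i+1}$.
\end{lemma}

\begin{proof}
The values generate by the definition of $K_i=[K_{i-1},G_1]$. For all elements of a group,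
\[
[kk',g]=k[k',g]k^{-1}\,[k,g],\qquad [k,gh]=[k,g]\;g[k,h]g^{-1}.
\]
If $k,k'\in K_{i-1}$ and $g,h\in G_1$, the commutators lie in $K_i$ and are central in $G_1$ modulo $K_{i+1}$. So the conjugations may be dropped modulo $K_{i+1}$, which gives multiplicativity. If $k'\in K_i$ then $[k',g]\in K_{i+1}$, which gives the remaining statement.
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:general}}]
If $T$ has a finite Malcev presentation, then $G/K=U(T)$ is f.p. by Lemma~\ref{lem:universal}. By (b), $K$ is the normal closure in $G$ of a finite set $Y$. Let $t_1,\dots,t_m$ represent the cosets of $G_1$, so that each $g\in G$ has the form $g_1t_j$ with $g_1\in G_1$. Then $gyg^{-1}=g_1(t_jyt_j^{-1})g_1^{-1}$, so $K$ is the normal closure in $G_1$ of the finite set $\{t_jyt_j^{-1}:y\in Y,\ 1\le j\le m\}$. Also $G_1$ is f.g.\ by (d). Both statements use that $\Gamma_0$ has finite index.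

We claim that $K_i/K_{i+1}$ is a f.g. abelian group for every $i\ge0$. For $i=0$, the group $K/K_1$ is central in $G_1/K_1$ and is the normal closure there of a finite set, so this set generates it. For $i\ge1$, Lemma~\ref{lem:bimult} shows by induction that $K_i/K_{i+1}$ is generated by the finitely many classes $[k,g]K_{i+1}$, where $k$ runs through representatives of a finite generating set of $K_{i-1}/K_i$ and $g$ through a finite generating set of $G_1$.

As $K_c=1$, the group $K$ is polycyclic, hence f.p. by (c). Again by (c), the extension $G=U(S)$ of $K$ by $U(T)$ is f.p. By Lemma~\ref{lem:universal}, $S$ has a finite Malcev presentation. The last sentence of the theorem follows, since the image in $\Gamma/M$ of a f.g. subsemigroup is f.g.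
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:main}}]
Let $N_0$ be a nilpotent normal subgroup of finite index in $N$ (the normal core of a nilpotent subgroup of finite index), say of class $c$. Put
\[
\Gamma=F\times N,\qquad\Gamma_0=F\times N_0,\qquad M=1\times N_0 .
\]
Then $\Gamma_0\trianglelefteq\Gamma$ has finite index, $M\trianglelefteq\Gamma$, $M\le\Gamma_0$, and $[M,{}_c\Gamma_0]=1\times[N_0,{}_cN_0]=1$. The quotient $\Gamma/M\cong F\times(N/N_0)$ is virtually free, because a free subgroup of finite index in $F$ has finite index in it. So $\Gamma/M$ is Malcev coherent by Lemma~\ref{lem:vfree}, and Theorem~\ref{thm:general} applies.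
\end{proof}

The passage from $N$ to $N_0$ costs nothing on the free side: the finite group $N/N_0$ is absorbed into the virtually free factor. This is why all four versions have the same proof.

\section{The kernel exactly}\label{sec:structure}

Proposition~\ref{prop:central} says that $K$ is nilpotent, but not how large it is. By definition $K$ is generated by the conjugates of elements of $E$. We show that $K=E$. An element $xy^{-1}\in E$ is trivial as soon as $x=y$ in $\Gamma$, so it will follow that $K$ embeds in $M$. Note that $E=E^{-1}\ni1$, since $P$ is symmetric and contains the diagonal.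

The only direct information about products is this. If $e=xy^{-1}$ with $(x,y)\in P$, $x,y\in S_0$, if $e'=x'y'^{-1}$ with $(x',y')\in P$, and if $s\in S_0^1$, then $(xsx',ysy')\in P$ and
\begin{equation}\label{eq:product}
e\cdot(ys)\,e'\,(ys)^{-1}=xs\,x'y'^{-1}\,s^{-1}y^{-1}=(xsx')(ysy')^{-1}\in E .
\end{equation}
By Lemma~\ref{lem:rep} every $e\in E$ has such an expression. So $E$ is closed under products up to a conjugation by an element $ys$ of $G_1$. If $K$ is central in $G_1$ the conjugation disappears. In general it disappears on each factor $K_i/K_{i+1}$, and we work down the series.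

\begin{proposition}\label{prop:EK}
Assume $c\ge1$. Then $EK_i=K$ for $1\le i\le c$. In particular $E=K$.
\end{proposition}

\begin{proof}
\emph{The case $i=1$.} Since $K/K_1$ is central in $G_1/K_1$, \eqref{eq:product} gives $ee'\in EK_1$ for all $e,e'\in E$. With $E=E^{-1}$ this shows that $EK_1$ is a subgroup. It contains all conjugates of elements of $E$. Indeed, let $g\in G$ and $e=xy^{-1}$ with $(x,y)\in P$. As $S$ and $G$ have the same image in $\Gamma/\Gamma_0$, we may write $g=sg_1$ with $s\in S$ and $g_1\in G_1$. Then $g_1eg_1^{-1}\in eK_1$, so $geg^{-1}\in ses^{-1}K_1$ because $K_1\trianglelefteq G$, and $ses^{-1}=(sx)(sy)^{-1}\in E$. Hence $EK_1=K$.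

\emph{From $i$ to $i+1$, where $1\le i<c$.} Assume $EK_i=K$ and put
\[
W=K_i\cap EK_{i+1}=(E\cap K_i)K_{i+1}.
\]
Let $e,e'\in E\cap K_i$ and write $e=xy^{-1}$ as in Lemma~\ref{lem:rep}. As $K_i/K_{i+1}$ is central in $G_1/K_{i+1}$, we have $ee'\in e\,ye'y^{-1}K_{i+1}$, and $e\,ye'y^{-1}\in E$ by \eqref{eq:product} with $s=1$. So $ee'\in W$. With $E=E^{-1}$ this shows that $W$ is a subgroup of $K_i$ containing $K_{i+1}$.

We first show $W=K_i$. By Lemma~\ref{lem:bimult} and because $S_0$ generates $G_1$, the group $K_i$ is generated modulo $K_{i+1}$ by the elements $[m,s]$ with $m\in K_{i-1}$ and $s\in S_0$. By assumption $m\in eK_i$ for some $e\in E$. Then $e\in K_{i-1}$, and $[m,s]\equiv[e,s]$ modulo $K_{i+1}$ by Lemma~\ref{lem:bimult}. Write $e=xy^{-1}$ with $(x,y)\in P$, $x,y\in S_0$. Taking $e'=e^{-1}$ in \eqref{eq:product} gives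
\[
[e,ys]=e\,(ys)\,e^{-1}(ys)^{-1}\in E\cap K_i\subseteq W,
\]
and likewise $[e,y]\in W$, with $s$ replaced by $1$. Since $[e,ys]\equiv[e,y]\,[e,s]$ modulo $K_{i+1}$, we get $[e,s]\in W$. So $W=K_i$.

Now let $k\in K$. By assumption and Lemma~\ref{lem:rep} we may write $k=ek_i$ with $e=xy^{-1}$, $(x,y)\in P$, $x,y\in S_0$ and $k_i\in K_i=W$. Then $k_i\in e'K_{i+1}$ with $e'\in E\cap K_i$. As $y\in G_1$ and $e'$ is central in $G_1$ modulo $K_{i+1}$, we have $k\in ee'K_{i+1}=e\,ye'y^{-1}K_{i+1}\subseteq EK_{i+1}$ by \eqref{eq:product}. So $EK_{i+1}=K$.

The last statement is the case $i=c$, because $K_c=1$.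
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:structure}}]
We may increase $c$, so we assume $c\ge1$. The first assertion is $K=E$. An element of the kernel of $U(S)\to U(T)\times\Gamma$ lies in $K=E$, so it is $xy^{-1}$ with $x,y\in S$, and it is trivial in $\Gamma$. Then $x=y$ in $S$, and the element is $1$. Hence the map is injective. Its restriction to $K$ has trivial first coordinate and second coordinate in $M$, so $K$ embeds in $M$.

Let $M$ be f.g. As $[M,{}_cM]\le[M,{}_c\Gamma_0]=1$, the group $M$ is f.g. nilpotent, and $K$, being isomorphic to a subgroup of $M$, is f.g. by (d). If $U(S)$ is f.p., then so is $U(T)=U(S)/K$. With Lemma~\ref{lem:universal} and Theorem~\ref{thm:general} this proves the equivalence for $S$ and $T$. Every f.g. subsemigroup $T$ of $\Gamma/M$ is the image of a f.g. subsemigroup $S$ of $\Gamma$: lift the generators. So if $\Gamma$ is Malcev coherent, then so is $\Gamma/M$. The converse is Theorem~\ref{thm:general}.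
\end{proof}

\begin{corollary}
Let $H$ be any group.
\begin{enumerate}
\item[\textup{(i)}] If $N$ is nilpotent, then $H\times N$ is Malcev coherent if and only if $H$ is.
\item[\textup{(ii)}] If $N$ is finitely generated and $N_0\trianglelefteq N$ is nilpotent of finite index, then $H\times N$ is Malcev coherent if and only if $H\times(N/N_0)$ is.
\end{enumerate}
\end{corollary}

\begin{proof}
(i) ``If'' is Theorem~\ref{thm:general} with $\Gamma=\Gamma_0=H\times N$ and $M=1\times N$. ``Only if'' holds because $H$ is a subgroup of $H\times N$. (ii) Apply Theorem~\ref{thm:structure} with $\Gamma=H\times N$, $\Gamma_0=H\times N_0$, $M=1\times N_0$. Here $M$ is f.g. by (d).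
\end{proof}

\section{Sharpness}\label{sec:sharp}

In a nilpotent group of class $c$ Malcev's words satisfy $x_c=y_c$. As words in $x,y,z_0,\dots,z_{c-1}$ they are distinct and positive, and they remain distinct if all $z_i$ are set equal to $1$. So a nilpotent group contains no free subsemigroup of rank $2$. We now show that a free subsemigroup in the second factor destroys Malcev coherence.

The construction uses the two factors for different tasks. In the free factor we arrange ten elements whose relations are essentially a two-parameter family $U_{n,m}=V_{n,m}$, where the parameters $n$ and $m$ vary independently. The second factor lets a relation survive only if $n=m$. The relations $U_{n,n}=V_{n,n}$ that remain present $U(S)$, up to a free factor, as an amalgam of two free groups over a free subgroup of infinite rank. So they do not follow from finitely many of them.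

\begin{proposition}\label{prop:negative}
Let $F$ contain a nonabelian free subgroup and let $N$ contain a free subsemigroup of rank $2$. Then $F\times N$ is not Malcev coherent.
\end{proposition}

\begin{proof}
\emph{The semigroup.} Let $h,k\in N$ freely generate a free subsemigroup. It has no idempotent, so it does not contain $1$, and adjoining $1$ gives a free monoid $\{h,k\}^*\subseteq N$. A nonabelian free group contains free subgroups of every finite rank, so $F$ contains a free monoid on seven letters $x,y,z,r,s,t,q$. Let $A=\{a,b,c,d,e,a',b',c',d',e'\}$, and let $f$ and $g$ be the homomorphisms from $A^*$ to these two monoids given by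
\[
\begin{array}{c|ccccc|ccccc}
 & a&b&c&d&e&a'&b'&c'&d'&e'\\\hline
f& x&yz&yr&st&sq&xy&zy&rs&ts&q\\
g& 1&h&1&1&k&1&1&1&h&k
\end{array}
\]
Let $S\subseteq F\times N$ be generated by the ten elements $(f(\ell),g(\ell))$, $\ell\in A$. Thus two words $u,v\in A^+$ are equal in $S$ if and only if $f(u)=f(v)$ and $g(u)=g(v)$. Put
\[
U_{n,m}=ab^ncd^me,\qquad V_{n,m}=a'b'^nc'd'^me'\qquad(n,m\ge0).
\]
Since $(yz)^ny=y(zy)^n$ and $(st)^ms=s(ts)^m$,
\[
f(U_{n,m})=x(yz)^nyr(st)^msq=xy(zy)^nrs(ts)^mq=f(V_{n,m}).
\]
For $n=m=1$ these are the two factorizations $x\cdot yz\cdot yr\cdot st\cdot sq=xy\cdot zy\cdot rs\cdot ts\cdot q$ of one word, with overhang $y$, then $s$. On the other side,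
\[
g(U_{n,m})=h^nk,\qquad g(V_{n,m})=h^mk .
\]

\emph{Relations for $f$.} We claim that if $u,v\in A^*$ and $f(u)=f(v)$, then $(u,v)$ is a componentwise product of blocks $(\ell,\ell)$ with $\ell\in A$, $(U_{n,m},V_{n,m})$ and $(V_{n,m},U_{n,m})$. We use induction on $|u|+|v|$. No $f(\ell)$ is $1$, so if one of $u,v$ is empty, both are. If the first letters of $u$ and $v$ agree, split off a block $(\ell,\ell)$. Otherwise the $f$-images of the first letters are distinct words, one a prefix of the other. The table shows that the only such pair is $x,xy$. So, up to exchanging $u$ and $v$, we have $u=au_1$, $v=a'v_1$ and $yf(v_1)=f(u_1)$. We now read on.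
\begin{itemize}
\item Suppose $yf(v')=f(u')$. Then $u'$ starts with $b$ or $c$. If $u'=bu''$, then $f(v')=zf(u'')$, so $v'=b'v''$ and $yf(v'')=f(u'')$: the overhang is $y$ again. If $u'=cu''$, then $f(v')=rf(u'')$, so $v'=c'v''$ and $sf(v'')=f(u'')$: the overhang is now $s$.
\item Suppose $sf(v')=f(u')$. Then $u'$ starts with $d$ or $e$. If $u'=du''$, then $f(v')=tf(u'')$, so $v'=d'v''$ and $sf(v'')=f(u'')$: the overhang is $s$ again. If $u'=eu''$, then $f(v')=qf(u'')$, so $v'=e'v''$ and $f(v'')=f(u'')$: there is no overhang.
\end{itemize}
As $u'$ gets shorter at each step and cannot be empty while there is an overhang, the process reaches the last case. So $u=U_{n,m}u''$ and $v=V_{n,m}v''$ with $f(u'')=f(v'')$ for some $n,m\ge0$, and induction applies.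

\emph{Relations of $S$.} Now suppose also $g(u)=g(v)$. A first block $(\ell,\ell)$ may be canceled from this equation. If the first block is $(U_{n,m},V_{n,m})$ or its reverse, then the two equal words $g(u),g(v)$ of the free monoid $\{h,k\}^*$ begin with $h^nk$ and $h^mk$, in some order. Hence $n=m$, and the block may again be canceled. By induction all blocks of the second and third kind have $n=m$. Since $U_{n,n}=V_{n,n}$ does hold in $S$,
\[
U(S)=\mathrm{gp}\langle A\mid ab^ncd^ne=a'b'^nc'd'^ne'\ (n\ge0)\rangle .
\]

\emph{$U(S)$ is not finitely presented.} Put $X=a'^{-1}a$ and $Y=ee'^{-1}$. The free group on $A$ is also free on $a',e',X,b,b',c,c',d,d',Y$, because $a=a'X$ and $e=Ye'$. The $n$-th relation is equivalent to $Xb^ncd^nY=b'^nc'd'^n$, that is, to $\varphi_n=\psi_n$ with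
\[
\varphi_n=b'^{-n}Xb^n,\qquad\psi_n=c'd'^nY^{-1}d^{-n}c^{-1}.
\]
Let $B$ be the free group on $X,b,b'$ and $C$ the free group on $Y,c,c',d,d'$.

The elements $\varphi_n$ $(n\ge0)$ freely generate a subgroup of $B$: in a reduced product of $\varphi_n^{\pm1}$'s no two letters $X^{\pm1}$ cancel. Indeed two consecutive such letters can cancel only if they have opposite exponents. In $\varphi_n\varphi_m^{-1}$ with $n\ne m$ the letters $X$ and $X^{-1}$ are separated by $b^{n-m}\ne1$, and in $\varphi_n^{-1}\varphi_m$ with $n\neq m$ the letters $X^{-1}$ and $X$ are separated by $b'^{n-m}\ne1$. In the same way the $\psi_n$ freely generate a subgroup of $C$: for $n\ne m$, the letters $Y^{-1}$ and $Y$ in $\psi_n\psi_m^{-1}$ are separated by $d^{m-n}\ne1$, and the letters $Y$ and $Y^{-1}$ in $\psi_n^{-1}\psi_m$ are separated by $d'^{m-n}\ne1$.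

Suppose $U(S)$ is f.p. By (a) there is an $l$ such that the relations with $n\le l$ suffice. They define the free product of the free group on $a',e'$ with the group
\[
G_l=B*_{\varphi_n=\psi_n\,(0\le n\le l)}C,
\]
which is a free product with amalgamation, because $\varphi_n\mapsto\psi_n$ $(n\le l)$ extends to an isomorphism of free subgroups. In particular $B$ and $C$ embed in $G_l$ and $B\cap C=\langle\varphi_0,\dots,\varphi_l\rangle$. The relation $\varphi_{l+1}=\psi_{l+1}$ would hold in the free factor $G_l$. Then $\varphi_{l+1}\in B\cap C=\langle\varphi_0,\dots,\varphi_l\rangle$, which contradicts the freeness of the $\varphi_n$. So $U(S)$ is not f.p., and by Lemma~\ref{lem:universal} $S$ has no finite Malcev presentation.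
\end{proof}

\begin{remark}
The letter $k$ separates the blocks. If we replaced it by $1$, so that $g$ takes values in the infinite cyclic group on $h$, the second coordinate would see only the sum of the differences $n-m$ over all blocks, with reversed blocks $(V_{n,m},U_{n,m})$ counted negatively. Then the resulting semigroup would satisfy further relations, such as $U_{1,0}U_{0,1}=V_{1,0}V_{0,1}$, and by Theorem~\ref{thm:main}, with $F$ virtually free, it would have a finite Malcev presentation.
\end{remark}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:class}}]
The last statement is Proposition~\ref{prop:negative}. Suppose every f.g. subgroup of $N$ is virtually nilpotent. A f.g. subsemigroup of $F\times N$ lies in $F\times N_1$, where $N_1$ is the subgroup generated by the second coordinates of finitely many generators. So $N_1$ is virtually nilpotent, and Theorem~\ref{thm:main} applies to $F\times N_1$.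

Conversely, let $N_1\le N$ be f.g. and not virtually nilpotent. We show that $N_1$ contains a free subsemigroup of rank $2$; then Proposition~\ref{prop:negative} finishes the proof. If $N_1$ is elementary amenable, this is a theorem of Chou \cite{Chou}. If $N_1$ is linear, then by Tits \cite{Tits} it contains a nonabelian free group, in which case we are done, or it is virtually solvable. In the latter case $N_1$ has a solvable subgroup of finite index, which is f.g. and not virtually nilpotent, and by Rosenblatt \cite{Rosenblatt} it contains a free subsemigroup of rank $2$.
\end{proof}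

\begin{example}\label{ex:poly}
``Virtually nilpotent'' cannot be weakened to ``polycyclic'' in Theorem~\ref{thm:main}, and this can be seen by hand. Let $\lambda=(3+\sqrt5)/2$, so that $\lambda^2=3\lambda-1$ and $\mu=\lambda^{-1}=3-\lambda<\tfrac12$. The additive group $\mathbb Z[\lambda]=\mathbb Z+\mathbb Z\lambda$ is invariant under multiplication by $\lambda$ and by $\mu$. So the maps $w\mapsto\lambda^nw+\beta$ of the real line, with $n\in\mathbb Z$ and $\beta\in\mathbb Z[\lambda]$, form a group $N$, an extension of $\mathbb Z^2$ by $\mathbb Z$, hence polycyclic. The elements $h:w\mapsto\mu w$ and $k:w\mapsto\mu w+1$ of $N$ map the interval $I=[0,\frac1{1-\mu}]$ into itself, with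
\[
h(I)=\bigl[0,\tfrac{\mu}{1-\mu}\bigr],\qquad k(I)=\bigl[1,\tfrac1{1-\mu}\bigr],
\]
and these are disjoint because $\mu<\frac12$. Suppose two distinct words in $h,k$ were equal in $N$. Cancel their longest common prefix. If both remaining words are nonempty, their first letters differ, so they map $I$ into the disjoint sets $h(I)$ and $k(I)$, a contradiction. If one is empty, the other is a nonempty word equal to $1$, but a word of length $j$ multiplies distances by $\mu^j$. So $h,k$ freely generate a free subsemigroup, and by Proposition~\ref{prop:negative} $F\times N$ is not Malcev coherent for $F$ free of rank $2$.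
\end{example}

\begin{remark}
The finite index of $\Gamma_0$ in Theorem~\ref{thm:general} cannot be dropped. In Example~\ref{ex:poly} let $\Gamma=F\times N$ and let $M=\Gamma_0$ be the subgroup of translations in $1\times N$. This $M$ is abelian and normal in $\Gamma$, so $[M,\Gamma_0]=1$, and $\Gamma/M\cong F\times\mathbb Z$ is Malcev coherent by Theorem~\ref{thm:main}, but $\Gamma$ is not.
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Presentations For Subsemigroups Of Groups},
https://core.ac.uk/download/161930937.pdf

\bibitem{CRR}
Cain, Robertson and Ru\v{s}kuc,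
\emph{Math. Proc. Camb. Phil. Soc.} \textbf{141} (2006).

\bibitem{Chou}
Chou,
\emph{Illinois J. Math.} \textbf{24} (1980).

\bibitem{MS}
Muller and Schupp,
\emph{J. Comput. Syst. Sci.} \textbf{26} (1983).

\bibitem{Rosenblatt}
Rosenblatt,
\emph{Trans. AMS} \textbf{193} (1974).

\bibitem{Tits}
Tits,
\emph{J. Algebra} \textbf{20} (1972).

\end{thebibliography}

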